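\title{The Radon--Nikod\'ym property and\\ numerical radius attaining compact operators}

\begin{abstract}
We prove that every real or complex Banach space without the Radon--Nikod\'ym property has an equivalent norm for which some rank-one operator is the center of a ball of operators none of which attains its numerical radius. Consequently, a Banach space has the Radon--Nikod\'ym property if and only if, for every equivalent norm, the numerical radius attaining compact operators are dense in the compact operators. The new norm turns the computation of the numerical radius into the maximization of a convex function over a convex set, and attainment forces a variational inequality. The inequality is contradicted by an averaging argument when the space is not strongly regular, and by a bush of slices when it is.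
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a Banach space over $\mathbb K=\mathbb R$ or $\mathbb C$, with dual $X^*$, unit ball $B_X$ and unit sphere $S_X$. Let $\mathcal L(X)$ and $\mathcal K(X)$ be the spaces of bounded and of compact linear operators on $X$, with the operator norm. A \emph{state} is an element of
\[
\Pi(X)=\{(x,x^*)\in S_X\times S_{X^*}: x^*(x)=1\},
\]
and the \emph{numerical radius} of $T\in\mathcal L(X)$ is
\[
v(T)=\sup\{|x^*(Tx)|:(x,x^*)\in\Pi(X)\}.
\]
The norm $\|T\|$ is the supremum of $|x^*(Tx)|$ over all pairs in $S_X\times S_{X^*}$; the numerical radius tests $Tx$ only against the functionals that support the unit ball at $x$ itself. The operator $T$ \emph{attains its numerical radius} if $|x_0^*(Tx_0)|=v(T)$ for some state $(x_0,x_0^*)$, and $\mathrm{NRA}(X)$ is the set of such operators.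

If $X$ is finite-dimensional, $\Pi(X)$ is compact and every operator attains its numerical radius. On a Hilbert space the states are the pairs $(x,\langle\cdot,x\rangle)$ with $\|x\|=1$, and every compact operator $T$ attains: if $|\langle Tx_n,x_n\rangle|\to v(T)>0$ and $x_n\to x$ weakly, then $Tx_n\to Tx$ in norm, so $v(T)=|\langle Tx,x\rangle|\le v(T)\|x\|^2$ and $\|x\|=1$. In a general space a maximizing sequence need not have a limit, and the natural substitute for attainment is density: can every compact operator be approximated by compact operators that attain their numerical radius?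

The geometric property relevant to this question is the \emph{Radon--Nikod\'ym property} (RNP). The space $X$ has the RNP if, for every finite measure space $(\Omega,\Sigma,\mu)$, every countably additive $X$-valued measure of bounded variation that vanishes on $\mu$-null sets has a Bochner integrable density with respect to $\mu$. This does not depend on the choice of an equivalent norm. We shall use the RNP through its geometric form. A nonempty bounded set $N$ is \emph{dentable} if for every $\varepsilon>0$ there is $y\in N$ that does not lie in the closed convex hull of $\{y'\in N:\|y'-y\|\ge\varepsilon\}$, and a space has the RNP if and only if all its nonempty bounded subsets are dentable \cite{DU}. In a non-dentable set every point is nearly an average of points of the set that stay at a fixed distance from it. For instance, every $z\in B_{c_0}$ is the midpoint of $z\pm\frac12e_n\in B_{c_0}$ for large $n$, so $c_0$ fails the RNP.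

The following results form the background of the problem posed in \cite{notes}.
\begin{itemize}
\item If $X$ has the RNP, then $\mathrm{NRA}(X)\cap\mathcal K(X)$ is dense in $\mathcal K(X)$.
\item The same holds if $X$ is a real or complex $C(K)$ space or a real $L_1(\mu)$ space.
\item For $1<p<2$ there are a subspace $X_0$ of $c_0$ and a quotient $Y_0$ of $\ell_p$ such that $\mathcal K(X_0\oplus_\infty Y_0)$ is not contained in the closure of $\mathrm{NRA}(X_0\oplus_\infty Y_0)$.
\end{itemize}
The first result has no literal converse: the space $c$ of convergent sequences is a $C(K)$ space, and it contains the non-dentable set $B_{c_0}$. But $\Pi(X)$, $v$ and $\mathrm{NRA}(X)$ depend on the norm while the RNP does not, so the first result holds for every equivalent norm at once, and it is this statement whose converse should be asked for. The question in \cite{notes} is: \emph{if $X$ fails the RNP, is there an equivalent norm on $X$ for which $\mathrm{NRA}(X)\cap\mathcal K(X)$ is not dense in $\mathcal K(X)$?} The answer is yes, in a strong form.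

\begin{theorem}\label{thm:main}
Let $X$ be a real or complex Banach space without the RNP. There are an equivalent norm on $X$ and a rank-one operator $T_0$ such that, for this norm, a whole ball of $\mathcal L(X)$ centered at $T_0$ contains no numerical radius attaining operator.
\end{theorem}

\begin{corollary}\label{cor:char}
For a Banach space $X$ the following are equivalent:
\begin{itemize}
\item[(a)] $X$ has the RNP;
\item[(b)] for every equivalent norm, $\mathrm{NRA}(X)\cap\mathcal K(X)$ is dense in $\mathcal K(X)$;
\item[(c)] for every equivalent norm, every rank-one operator is in the closure of $\mathrm{NRA}(X)$.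
\end{itemize}
\end{corollary}

A comparison with the operator norm might lead one to expect that rank-one operators are too simple to serve. The operator $x\mapsto f(x)a$ attains its norm exactly when the functional $f$ does, and norm attaining functionals are dense in $X^*$ (this follows from Bollob\'as' theorem, recalled in Section~\ref{sec:M}); so in every Banach space every rank-one operator is a limit of norm attaining ones. For the numerical radius the quantity to maximize is $|f(x)\,x^*(a)|$, where $x$ and $x^*$ are tied by $x^*(x)=1$. This tie depends on the norm, and it can be made to encode a convex function on a convex set, both of our choosing.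

Section~\ref{sec:norms} defines a family of norms that depend on a convex set $D$ and a set $\Lambda$ of functionals. Section~\ref{sec:model} proves the theorem by hand for real $c_0$. Section~\ref{sec:M} extracts, for arbitrary $D$ and $\Lambda$, the inequality \eqref{eq:M} that attainment forces. After the geometric preliminaries of Section~\ref{sec:slices}, we choose $D$ and $\Lambda$ so that \eqref{eq:M} is contradictory; the choice depends on whether the space fails strong regularity (Section~\ref{sec:nonSR}) or has it (Section~\ref{sec:SR}).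

\medskip\noindent\emph{Conventions.} $\mathbb T=\{\omega\in\mathbb K:|\omega|=1\}$; for $\mathbb K=\mathbb R$ this is $\{1,-1\}$, $\operatorname{Re}$ and conjugation are the identity, and arguments of nonzero scalars are $0$ or $\pi$. A nonempty set is \emph{absolutely convex} if it is convex and invariant under multiplication by $\mathbb T$. We write $\operatorname{co}$ and $\overline{\operatorname{co}}$ for the convex hull and its norm closure, and $\mathbb N=\{1,2,\dots\}$.

\section{A family of norms and a rank-one operator}\label{sec:norms}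

In Sections~\ref{sec:norms} and~\ref{sec:M}, $Z$ is an arbitrary Banach space over $\mathbb K$ and
\[
X=\mathbb K\oplus\mathbb K\oplus Z,\qquad \|(\alpha,\beta,z)\|_0=\max(|\alpha|,|\beta|,\|z\|).
\]
The unit ball of this reference norm is $B_0$, and $\|\cdot\|_0$ also denotes the induced norms on $X^*$ and $\mathcal L(X)$. Put $e_\alpha=(1,0,0)$, $e_\beta=(0,1,0)$, fix $c=10^{-3}$, and let $T_0$ be the rank-one operator
\[
T_0(\alpha,\beta,z)=(0,\alpha-c\beta,0).
\]
A triple $(r,D,\Lambda)$ is \emph{admissible} if $0<r\le1$, $D\subset Z$ is closed and absolutely convex with $rB_Z\subset D\subset B_Z$, and $\Lambda\subset Z^*$ is nonempty and $w^*$-compact with $\|k\|\le\frac1{50}$ for $k\in\Lambda$. For $k\in\Lambda$ define $\hat k\in X^*$ by $\hat k(\alpha,\beta,z)=\beta+k(z)$, and let $\hat\Lambda=\{\hat k:k\in\Lambda\}$.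

We want a norm for which the states that matter for $T_0$ have the form $(x,\hat k)$. At such a state $\beta=1-k(z)$, so that
\begin{equation}\label{eq:T0value}
\hat k(T_0x)=\alpha-c\beta=\alpha-c+c\,k(z),
\end{equation}
and if $\alpha$ can be kept equal to $1$ while $\beta$ moves near $1$, then computing $v(T_0)$ amounts to maximizing $k(z)$. The pair $(\alpha,\beta)$ is therefore confined to
\[
Q=\operatorname{co}\{\omega(1,s):\omega\in\mathbb T,\ 0\le s\le4\}\subset\mathbb K^2 .
\]
This set is compact and absolutely convex, and $|\alpha|\le1$, $|\beta|\le4$ on $Q$. It contains $(1,0)$ and $(0,2)=\frac12(1,4)-\frac12(1,0)$, hence all $(\alpha,\beta)$ with $|\alpha|+|\beta|/2\le1$. For $\mathbb K=\mathbb R$ it is the parallelogram with vertices $\pm(1,0)$ and $\pm(1,4)$, that is,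
\begin{equation}\label{eq:realQ}
Q=\{(\alpha,\beta):|\alpha|\le1,\ |\beta-2\alpha|\le2\}\qquad(\mathbb K=\mathbb R).
\end{equation}
Three features of $Q$ will be used. The segment $\{1\}\times[0,4]$ lets $\beta$ move with $\alpha=1$. The point $(0,2)$ makes all competing functionals small on $e_\beta$. And $|\alpha|$ can be close to $1$ with $|\beta|$ close to $1$ only if $\alpha$ and $\beta$ have nearly the same phase.

Define
\[
B=\{(\alpha,\beta,z):(\alpha,\beta)\in Q,\ z\in D,\ |\beta+k(z)|\le1\ \text{for all }k\in\Lambda\}.
\]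
The set $B$ is closed and absolutely convex, and
\begin{equation}\label{eq:equiv}
\tfrac r2B_0\subset B\subset1.02\,B_0 .
\end{equation}
Indeed, on $\frac r2B_0$ we have $|\alpha|+|\beta|/2\le\frac34$, $z\in rB_Z$ and $|\beta+k(z)|\le\frac12+\frac1{100}$; on $B$ we have $|\alpha|\le1$, $\|z\|\le1$ and $|\beta|\le1+|k(z)|\le1.02$. So $B$ is the unit ball of an equivalent norm $\|\cdot\|_B$. \emph{States and numerical radii on $X$ always refer to this norm.} The points $e_\alpha$, $e_\beta$ lie in $B$, and each $\hat k$ has modulus at most $1$ on $B$. Since $|\hat k(x)|\le1.02\|x\|_0$ and $\hat k-\hat k'$ acts only on the $Z$-coordinate, an operator $P$ with $\|P\|_0\le\sigma$ satisfies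
\begin{equation}\label{eq:P}
|\hat k(Px)|\le2\sigma,\qquad |(\hat k-\hat k')(Px)|\le2\sigma\|k-k'\|\qquad(x\in B,\ k,k'\in\Lambda).
\end{equation}

To locate a maximizing state we recall some duality facts. For $A\subset X$ and $F\subset X^*$ let $A^\circ=\{x^*:|x^*(x)|\le1\text{ for }x\in A\}$ and $F_\circ=\{x:|x^*(x)|\le1\text{ for }x^*\in F\}$; thus $B^\circ$ is the dual unit ball of $\|\cdot\|_B$. By the \emph{bipolar theorem}, $(A^\circ)_\circ$ is the closed absolutely convex hull of $A$ and $(F_\circ)^\circ$ is the $w^*$-closed absolutely convex hull of $F$. Let $K$ be a nonempty compact convex subset of a Hausdorff locally convex space. \emph{Bauer's maximum principle} says that a continuous convex function on $K$ attains its maximum at an extreme point of $K$. \emph{Milman's theorem} says that if $K$ is the closed convex hull of a compact set $F$, then every extreme point of $K$ lies in $F$.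

\begin{lemma}\label{lem:local}
Let $(r,D,\Lambda)$ be admissible and let $T=T_0+P$ with $\|P\|_0\le\sigma\le10^{-5}r$. If $T$ attains its numerical radius, then there are $k_0\in\Lambda$ and $x_0=(\alpha_0,\beta_0,z_0)\in B$ with
\[
\hat k_0(x_0)=1,\qquad|\hat k_0(Tx_0)|=v(T)\ge1-c-2\sigma .
\]
Moreover $|\beta_0-1|\le0.02$, $|\hat k_0(Tx_0)-\alpha_0|\le2c$ and $|\alpha_0|\ge1-3c$.
\end{lemma}

\begin{proof}
The point $x=(1,1,0)$ lies in $B$ and $\hat k(x)=1$ for $k\in\Lambda$, so $(x,\hat k)$ is a state. By \eqref{eq:P}, $v(T)\ge|\hat k(Tx)|\ge1-c-2\sigma>0.99$.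

Let $B'=Q\times D\supset B$ and $x^*\in B'^\circ$. Since $2e_\beta\in B'$ we have $|x^*(e_\beta)|\le\frac12$, and since $\frac r2B_0\subset B'$ we have $\|x^*\|_0\le2/r$. For $x=(\alpha,\beta,z)\in B$ this gives
\begin{equation}\label{eq:small}
|x^*(Tx)|\le\tfrac12|\alpha-c\beta|+\tfrac2r\,\sigma\|x\|_0\le\tfrac12(1+2c)+\tfrac{4\sigma}r<0.51<v(T).
\end{equation}

Let $(x_1,x_1^*)$ be a state at which $v(T)$ is attained, and let $N=\{x^*\in B^\circ:x^*(x_1)=1\}$, a $w^*$-compact convex set. If a midpoint of two elements of $B^\circ$ lies in $N$, then both elements lie in $N$, because $1$ is an extreme point of $\{|\lambda|\le1\}$; so extreme points of $N$ are extreme points of $B^\circ$. The $w^*$-continuous convex function $x^*\mapsto|x^*(Tx_1)|$ is at most $v(T)$ on $N$, since $(x_1,x^*)$ is a state for $x^*\in N$, and it equals $v(T)$ at $x_1^*$. By Bauer's principle it equals $v(T)$ at an extreme point $x^*$ of $B^\circ$ with $x^*(x_1)=1$.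

Put $F=B'^\circ\cup\mathbb T\hat\Lambda$. This set is $\mathbb T$-invariant, and it is $w^*$-compact: $B'^\circ$ is $w^*$-closed and bounded, and $\mathbb T\hat\Lambda$ is a continuous image of $\mathbb T\times\Lambda$. As $B'$ is closed and absolutely convex, $(B'^\circ)_\circ=B'$, hence $F_\circ=B$. So $B^\circ$ is the $w^*$-closed convex hull of $F$, and $x^*\in F$ by Milman's theorem. By \eqref{eq:small}, $x^*\notin B'^\circ$, so $x^*=\omega\hat k_0$ with $\omega\in\mathbb T$, $k_0\in\Lambda$. The point $x_0=\omega x_1$ satisfies $\hat k_0(x_0)=1$ and $|\hat k_0(Tx_0)|=v(T)$.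

Finally, $|\beta_0-1|=|k_0(z_0)|\le0.02$. From $\hat k_0(Tx_0)=\alpha_0-c\beta_0+\hat k_0(Px_0)$ we get $|\hat k_0(Tx_0)-\alpha_0|\le1.02c+2\sigma\le2c$ and $|\alpha_0|\ge(1-c-2\sigma)-(1.02c+2\sigma)\ge1-3c$.
\end{proof}

\section{The model case: real $c_0$}\label{sec:model}

Let $\mathbb K=\mathbb R$, $Z=c_0$, so that $(X,\|\cdot\|_0)$ is again $c_0$. Take $r=1$, $D=B_Z$, $w_n=2^{-n}/50$ and
\[
\Lambda=\{k_\varepsilon:\varepsilon\in\{\pm1\}^{\mathbb N}\},\qquad k_\varepsilon(z)=\sum_{n\ge1}w_n\varepsilon_nz(n).
\]
The map $\varepsilon\mapsto k_\varepsilon$ is continuous from the product topology to the norm, so $\Lambda$ is compact and the triple is admissible. Let $\Phi(z)=\max_{k\in\Lambda}k(z)=\sum_nw_n|z(n)|$, and call $k\in\Lambda$ \emph{active} at $z$ if $k(z)=\Phi(z)$. Since $\Lambda=-\Lambda$, the last condition in the definition of $B$ reads $|\beta|+\Phi(z)\le1$. For $z\in D$ the point $x(z)=(1,1-\Phi(z),z)$ lies in $B$, and $(x(z),\hat k)$ is a state whenever $k$ is active at $z$. By \eqref{eq:T0value}, $\hat k(T_0x(z))=1-c+c\,\Phi(z)$. The convex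 function $\Phi$ does not attain its supremum on $B_{c_0}$. The point is that this failure survives perturbation of the operator.

\begin{proposition}\label{prop:model}
For this norm on real $c_0$, no operator $T=T_0+P$ with $\|P\|_0\le\sigma=10^{-5}$ attains its numerical radius.
\end{proposition}

\begin{proof}
Suppose $T$ attains $V=v(T)$, and take $k_0=k_\varepsilon$ and $x_0$ from Lemma~\ref{lem:local}. By \eqref{eq:realQ}, $\alpha_0\ge\beta_0/2-1\ge-0.51$, so $|\alpha_0|\ge1-3c$ means $\alpha_0\ge1-3c$, and $\hat k_0(Tx_0)=V$ with the positive sign. From $\beta_0+k_0(z_0)=1\ge\beta_0+\Phi(z_0)$ we see that $k_0$ is active at $z_0$, that is, $\varepsilon_jz_0(j)=|z_0(j)|$ for all $j$, and that $x(z_0)=x_0+(1-\alpha_0)e_\alpha$. At the state $(x(z_0),\hat k_0)$ the operator takes the value $V+(1-\alpha_0)(1+\hat k_0(Pe_\alpha))\le V$, which forces $\alpha_0=1$. Thus $x_0=x(z_0)$.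

Choose $n$ with $a=|z_0(n)|\le\frac14$ and put $z_\pm=z_0\pm\frac12\varepsilon_ne_n\in D$. Then $\Phi(z_+)=\Phi(z_0)+\frac12w_n$ and $\Phi(z_-)=\Phi(z_0)+(\frac12-2a)w_n$, so
\[
\tfrac12\big(x(z_+)+x(z_-)\big)=x_0-g\,e_\beta,\qquad g=(\tfrac12-a)w_n\ge\tfrac14w_n .
\]
Since $\hat k_0(Te_\beta)=-c+\hat k_0(Pe_\beta)\le-(c-2\sigma)$, the linear functional $\hat k_0\circ T$ takes at this midpoint a value at least $V+\frac14(c-2\sigma)w_n$. On the other hand, $k_0$ is active at $z_+$, so $\hat k_0(Tx(z_+))\le V$. At $z_-$ the functional $k'$ obtained from $k_0$ by reversing the $n$-th sign is active, and $\|k'-k_0\|=2w_n$. As $\hat k'-\hat k_0$ vanishes on the range of $T_0$, \eqref{eq:P} gives $\hat k_0(Tx(z_-))\le\hat k'(Tx(z_-))+4\sigma w_n\le V+4\sigma w_n$. Hence $\frac14(c-2\sigma)w_n\le2\sigma w_n$, that is, $c\le10\sigma$, which is false.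
\end{proof}

The gain comes from the convexity of $\Phi$ and is of order $cw_n$. The loss comes from changing the functional and is of order $\sigma w_n$. Both are proportional to $w_n$, so one $\sigma$ works however large $n$ has to be.

\begin{remark}\label{rem:design}
Both the term $c\beta$ and the shape of $Q$ are needed here. If $c$ is replaced by $0$, then $\|T_0x\|_B=|\alpha|\le1$ on $B$, and $T_0$ attains its numerical radius at $((1,1,0),\hat k)$. If $Q$ is replaced by the rectangle $[-1,1]\times[-4,4]$, then $\|T_0x\|_B=|\alpha-c\beta|\le1+c$ on $B$, and $T_0$ attains its numerical radius at $((-1,1,0),\hat k)$.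
\end{remark}

The proof used three properties of the unit vectors of $c_0$: the point $z_0$ is an average of competitors; moving to a competitor leaves all coordinates but the $n$-th unchanged, so the active functional is known; and the $n$-th coordinate is small at $z_0$ and large at the competitors. In a general space these hold at best approximately, on a convex set much smaller than the ball, and for complex scalars there are phases to control. The next section deals with the phases and the approximation once and for all.

\section{The variational inequality}\label{sec:M}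

Since active functionals will be known only up to a small error, we need a bound for $|x^*(Tx)|$ at pairs that are nearly states. It comes from \emph{Bollob\'as' theorem} \cite{Bollobas}: if $\|x\|=\|x^*\|=1$, $0<\varepsilon<\frac12$ and $|x^*(x)-1|\le\varepsilon^2/2$, then there is a state $(y,y^*)$ with $\|x-y\|\le\varepsilon+\varepsilon^2$ and $\|x^*-y^*\|\le\varepsilon$.

\begin{lemma}\label{lem:near}
Let $T$ be an operator on a Banach space, $\|x\|\le1$, $\|x^*\|\le1$, $t\in[0,1]$ and $|x^*(x)|\ge1-t$. Then $|x^*(Tx)|\le v(T)+8\|T\|\sqrt t$.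
\end{lemma}

\begin{proof}
Multiplying $x^*$ by an element of $\mathbb T$, assume $x^*(x)\in[1-t,1]$. If $t=0$, then $(x,x^*)$ is a state. If $t\ge\frac18$, then $8\sqrt t\ge1$ and $|x^*(Tx)|\le\|T\|$. Let $0<t<\frac18$. Both norms are at least $1-t$, so normalizing moves $x$ and $x^*$ by at most $t$ and keeps the value in $[1-t,1]$. Bollob\'as' theorem with $\varepsilon=\sqrt{2t}$ gives a state $(y,y^*)$ with $\|x-y\|\le\sqrt{2t}+3t$ and $\|x^*-y^*\|\le\sqrt{2t}+t$. Hence
\[
|x^*(Tx)|\le|y^*(Ty)|+|(x^*-y^*)(Ty)|+|x^*(T(x-y))|\le v(T)+(2\sqrt{2t}+4t)\|T\|,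
\]
and $4t\le\sqrt{2t}$ because $t\le\frac18$.
\end{proof}

In the real model the best first coordinate was $\alpha=1$, whatever $\beta$. For complex scalars the coefficient of $\alpha$ is a number $\xi$ whose phase differs from that of $\beta$, and the best $\alpha$ depends on $\beta$. What saves the argument is that the optimal value is an affine function of $\beta$ along each ray from the origin.

\begin{lemma}\label{lem:Gamma}
Let $\xi\in\mathbb K\setminus\{0\}$, $\nu\in\mathbb T$, $0<b\le4$. Then
\[
\max\{\operatorname{Re}(\xi\alpha):(\alpha,b\nu)\in Q\}=|\xi|-\tfrac b4\big(|\xi|-\operatorname{Re}(\xi\nu)\big).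
\]
\end{lemma}

\begin{proof}
Put $q=\frac14(|\xi|\bar\nu-\xi)$. The convex function $s\mapsto|\xi+qs|$ equals $|\xi|$ at $s=0$ and at $s=4$, so it is at most $|\xi|$ on $[0,4]$. Hence $\operatorname{Re}(\xi\alpha+q\beta)\le|\xi|$ at the points $\omega(1,s)$ that generate $Q$, and so on all of $Q$. For $\beta=b\nu$ we have $\operatorname{Re}(q\beta)=\frac b4(|\xi|-\operatorname{Re}(\xi\nu))$, which gives the upper bound. It is attained at the point $\frac b4\,\nu(1,4)+(1-\frac b4)\frac{\bar\xi}{|\xi|}(1,0)$ of $Q$, whose second coordinate is $b\nu$.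
\end{proof}

\begin{proposition}\label{prop:M}
Let $(r,D,\Lambda)$ be admissible, $\kappa=64/r$, and let $T=T_0+P$ with $\|P\|_0\le\sigma\le10^{-5}r$ attain its numerical radius. Then there are $z_0\in D$, $k_0\in\Lambda$ and $\beta_0\in\mathbb K$ with
\begin{equation}\label{eq:active0}
\beta_0+k_0(z_0)=1,\qquad|\beta_0+k(z_0)|\le1\quad(k\in\Lambda),
\end{equation}
a number $m\in[\frac c2,1]$ and a real-linear $A:Z\to\mathbb R$ with $|A(\zeta)|\le2\sigma\|\zeta\|$, such that $W=m\operatorname{Re}k_0+A$ has the following property. For every $z\in D$ there is $\beta=\beta(z)\in\mathbb K$ with $\beta/\beta_0>0$ and $\max_{k\in\Lambda}|\beta+k(z)|=1$ such that, whenever $k\in\Lambda$, $t\in[0,1]$ and $|\beta+k(z)|\ge1-t$,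
\begin{equation}\tag{M}\label{eq:M}
W(z-z_0)\le-m\max\{0,\operatorname{Re}(k-k_0)(z)\}+2\sigma\|k-k_0\|+\kappa\sqrt t .
\end{equation}
\end{proposition}

In words: a fixed real-linear functional $W$, close to $m\operatorname{Re}k_0$, is almost maximized over $D$ at $z_0$; and if a functional $k$ is active at $z$ up to an error $t$ and beats $k_0$ at $z$ by much more than $(\sigma/c)\|k-k_0\|$, then $W(z)$ is strictly below $W(z_0)$. Note that $|W(\zeta)|\le\|\zeta\|$.

\begin{proof}
Take $k_0$ and $x_0=(\alpha_0,\beta_0,z_0)$ from Lemma~\ref{lem:local}; then \eqref{eq:active0} holds. Let $V=v(T)$, write $\hat k_0(Tx_0)=\chi V$ with $\chi\in\mathbb T$, and put $\nu=\beta_0/|\beta_0|$. From $|\beta_0-1|\le0.02$ we get $\operatorname{Re}\nu\ge0.98/1.02>0.96$. By \eqref{eq:equiv}, $\|T\|_B\le\frac2r\cdot1.02\,\|T\|_0\le\frac8r$, so the error in Lemma~\ref{lem:near} is at most $\kappa\sqrt t$.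

\medskip\noindent\emph{Step 1: $\operatorname{Re}(\nu\bar\chi)\ge0.9$.} This says that decreasing $|\beta|$ increases the value of $T_0$ in the direction $\chi$; it is what fails for the rectangle in Remark~\ref{rem:design}. We use that a scalar $\zeta\ne0$ at distance at most $\vartheta|\zeta|$ from $[0,\infty)$, with $\vartheta<1$, has $|\arg\zeta|\le\arcsin\vartheta$. Write $(\alpha_0,\beta_0)=\sum_i\mu_i\omega_i(1,s_i)$ as a convex combination and put $a=\alpha_0/|\alpha_0|$. Then
\[
\sum_i\mu_i|\omega_i\bar a-1|^2=\sum_i\mu_i\big(2-2\operatorname{Re}(\omega_i\bar a)\big)=2(1-|\alpha_0|)\le6c,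
\]
so by the Cauchy--Schwarz inequality
\[
\Big|\beta_0\bar a-\sum_i\mu_is_i\Big|\le4\sum_i\mu_i|\omega_i\bar a-1|\le4\sqrt{6c}<0.31 .
\]
As $|\beta_0|\ge0.98$, this gives $|\arg(\nu\bar a)|\le\arcsin0.32<0.33$. Also $|\alpha_0\bar\chi-V|\le2c$ and $|\alpha_0|\ge1-3c$ give $|\arg(a\bar\chi)|\le\arcsin0.003<0.01$. Hence $|\arg(\nu\bar\chi)|<0.34$ and $\operatorname{Re}(\nu\bar\chi)\ge1-0.34^2/2>0.9$.

\medskip\noindent\emph{Step 2: the constants.} Put $\xi=\bar\chi(1+\hat k_0(Pe_\alpha))$, so that $\big||\xi|-1\big|\le2\sigma$, and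
\[
m_1=\tfrac14\big(|\xi|-\operatorname{Re}(\xi\nu)\big),\qquad m_2=\operatorname{Re}\big[\nu\bar\chi\,(c-\hat k_0(Pe_\beta))\big],\qquad m=\frac{m_1+m_2}{\operatorname{Re}\nu}.
\]
Then $0\le m_1\le0.51$ and, by Step 1, $\frac c2\le0.9c-2\sigma\le m_2\le c+2\sigma$; so $m\in[\frac c2,1]$. Put $A(\zeta)=\operatorname{Re}[\bar\chi\,\hat k_0(P(0,0,\zeta))]$; then $|A(\zeta)|\le1.02\sigma\|\zeta\|$.

\medskip\noindent\emph{Step 3: the competitor.} Let $z\in D$. We move $\beta$ along the ray of $\beta_0$: for $h\in[-\frac12,\frac12]$ let $\beta=\beta_0-h\nu=(|\beta_0|-h)\nu$, where $|\beta_0|-h\in[0.48,1.52]$. The function $h\mapsto\max_{k\in\Lambda}|\beta+k(z)|$ is well defined by $w^*$-compactness and is $1$-Lipschitz; it is at least $1.48-0.02>1$ at $h=-\frac12$ and at most $0.52+0.02<1$ at $h=\frac12$. Fix $h$ where it equals $1$; this defines $\beta(z)$. Choose $\alpha$ with $(\alpha,\beta)\in Q$ maximizing $\operatorname{Re}(\xi\alpha)$ and put $x=(\alpha,\beta,z)\in B$. Lemma~\ref{lem:Gamma}, applied at $\beta$ with equality and at $\beta_0$ as an upper bound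 for $\operatorname{Re}(\xi\alpha_0)$, gives
\[
\operatorname{Re}\xi(\alpha-\alpha_0)\ge\big(|\xi|-(|\beta_0|-h)m_1\big)-\big(|\xi|-|\beta_0|m_1\big)=hm_1 ,
\]
whatever the sign of $h$.

\medskip\noindent\emph{Step 4: comparison.} Let $k\in\Lambda$ with $|\hat k(x)|\ge1-t$. By Lemma~\ref{lem:near}, $\operatorname{Re}\bar\chi[\hat k(Tx)-\hat k_0(Tx_0)]\le\kappa\sqrt t$. Write $\hat k(Tx)-\hat k_0(Tx_0)=\hat k_0(T(x-x_0))+(\hat k-\hat k_0)(Px)$, and expand $x-x_0=(\alpha-\alpha_0)e_\alpha-h\nu e_\beta+(0,0,z-z_0)$. The left side becomes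
\[
\operatorname{Re}\xi(\alpha-\alpha_0)+hm_2+A(z-z_0)+\operatorname{Re}\bar\chi(\hat k-\hat k_0)(Px),
\]
so by Step 3 and \eqref{eq:P}
\begin{equation}\label{eq:pre}
h(m_1+m_2)+A(z-z_0)\le2\sigma\|k-k_0\|+\kappa\sqrt t .
\end{equation}
It remains to express $h$ through $z$. Let $g=1-\operatorname{Re}(\beta+k_0(z))$. Since $x\in B$, we have $g\ge0$ and $g=[1-\operatorname{Re}(\beta+k(z))]+\operatorname{Re}(k-k_0)(z)\ge\operatorname{Re}(k-k_0)(z)$. By \eqref{eq:active0},
\[
h\operatorname{Re}\nu=\operatorname{Re}(\beta_0-\beta)=\big(1-\operatorname{Re}k_0(z_0)\big)-\big(1-g-\operatorname{Re}k_0(z)\big)=\operatorname{Re}k_0(z-z_0)+g .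
\]
Thus $h(m_1+m_2)=m\operatorname{Re}k_0(z-z_0)+mg$, and \eqref{eq:pre} reads $W(z-z_0)\le-mg+2\sigma\|k-k_0\|+\kappa\sqrt t$, which implies \eqref{eq:M}.
\end{proof}

\section{Slices and strong regularity}\label{sec:slices}

Let $C$ be a nonempty bounded convex subset of a Banach space $Y$. For $g\in Y^*$ and $\tau>0$ the \emph{slice}
\[
S(C,g,\tau)=\{y\in C:\operatorname{Re}g(y)>\sup\nolimits_C\operatorname{Re}g-\tau\}
\]
is nonempty, convex and relatively weakly open; $g=0$ is allowed and gives $C$. A \emph{convex combination of slices} (ccs) of $C$ is a set $\sum_i\lambda_iS_i\subset C$, a finite sum with $\lambda_i>0$, $\sum_i\lambda_i=1$ and $S_i$ slices of $C$. The space $Y$ is \emph{strongly regular} if every nonempty bounded convex subset has ccs of arbitrarily small diameter. A dentable convex set has arbitrarily small slices (separate $y$ from the closed convex hull of the far points), so the RNP implies strong regularity.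

A relatively weakly open set need not contain a slice, but it contains a ccs; this is what makes ccs the right objects. The proof uses two more facts about a compact convex set $K$ in a Hausdorff locally convex space: $K$ is the closed convex hull of its extreme points (\emph{Krein--Milman}), and the sets $\{y\in K:\operatorname{Re}g(y)>a\}$, $g$ continuous and linear, that contain a given extreme point form a neighborhood base of that point in $K$ (\emph{Choquet's lemma}).

\begin{lemma}[Bourgain]\label{lem:Bourgain}
Let $C\subset Y$ be bounded and convex. Every nonempty relatively weakly open subset of $C$ contains a ccs of $C$.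
\end{lemma}

\begin{proof}
Let $K$ be the $w^*$-closure of $C$ in $Y^{**}$, a $w^*$-compact convex set. The weak topology of $Y$ is the restriction of the $w^*$-topology of $Y^{**}$, so the given subset is $O\cap C$ with $O\subset Y^{**}$ $w^*$-open. By Krein--Milman, $O$ contains a convex combination $\sum_i\lambda_ie_i$ of extreme points of $K$ with $\lambda_i>0$. By continuity there are $w^*$-open sets $V_i\ni e_i$ with $\sum_i\lambda_iV_i\subset O$. By Choquet's lemma there are $g_i\in Y^*$ and $a_i\in\mathbb R$ with $e_i\in\{y\in K:\operatorname{Re}g_i(y)>a_i\}\subset V_i$. Since $C$ is $w^*$-dense in $K$, $a_i<\sup_K\operatorname{Re}g_i=\sup_C\operatorname{Re}g_i$, so $S_i=\{y\in C:\operatorname{Re}g_i(y)>a_i\}$ is a slice of $C$, and $\sum_i\lambda_iS_i\subset O\cap C$.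
\end{proof}

Substitutes for the coordinate functionals of $c_0$ will come from points far from finite-dimensional subspaces, through two elementary facts. Let $E\subset Y$ be a finite-dimensional subspace.
\begin{itemize}
\item[(F1)] For $y\in Y$ there is $\theta\in B_{Y^*}$ with $\theta|_E=0$ and $\theta(y)=\operatorname{dist}(y,E)$ (Hahn--Banach).
\item[(F2)] If $A\subset B_Y$ and $\operatorname{dist}(y,E)<\rho$ for all $y\in A$, then $A$ is covered by finitely many closed balls of radius $\frac32\rho$: cover the compact set $E\cap(1+\rho)B_Y$ by finitely many balls of radius $\frac12\rho$ and enlarge them.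
\end{itemize}

From now on $Z=\mathbb K\oplus Y$ with $\|(\lambda,y)\|=\max(|\lambda|,\|y\|)$. Let $u(\lambda,y)=\lambda$, and extend each $\theta\in Y^*$ to $Z$ by $\theta(\lambda,y)=\theta(y)$. The extra coordinate has the following purpose. The convex set with bad geometry may be thin, whereas $D$ must contain a ball $rB_Z$, and a priori $z_0$ could lie in that ball. We attach the bad set to points with $|\lambda|=1$ and let $u$ be the dominant term of every $k\in\Lambda$; then \eqref{eq:M} pushes $z_0$ away from $rB_Z$.

\section{Spaces that are not strongly regular}\label{sec:nonSR}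

\begin{proposition}\label{prop:nonSR}
If $Y$ is not strongly regular, there are an admissible triple $(r,D,\Lambda)$ for $Z=\mathbb K\oplus Y$ and $\sigma>0$ such that no operator $T_0+P$ with $\|P\|_0\le\sigma$ attains its numerical radius.
\end{proposition}

This case contains the model: in any ccs $\sum_i\lambda_iS_i$ of $B_{c_0}$, the points $\sum_i\lambda_i(z_i\pm\frac12e_n)$ with $z_i\in S_i$ and $n$ large are at distance $1$. The proof imitates Section~\ref{sec:model}.

\subsection*{A separable set with large weakly open subsets}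

We need a replacement for $B_{c_0}$ that is absolutely convex, because $D$ must be, and separable, because the functionals will be built by induction.

\begin{lemma}\label{lem:C}
If $Y$ is not strongly regular, there are $\rho\in(0,\frac12]$ and a separable closed absolutely convex set $C\subset B_Y$ all of whose nonempty relatively weakly open subsets have diameter at least $4\rho$.
\end{lemma}

\begin{proof}
After scaling, there are a nonempty convex set $C_0\subset B_Y$ and $\varepsilon>0$ such that every ccs of $C_0$ has diameter at least $\varepsilon$. Let $\tilde C=\overline{\operatorname{co}}(\mathbb TC_0)\subset B_Y$.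

\medskip\noindent\emph{Step 1: absolute convexity.} Partition $\mathbb T$ into $N$ nonempty sets $\mathbb T_1,\dots,\mathbb T_N$ of diameter at most $\varepsilon/8$. We show that a nonempty relatively weakly open $O\subset\tilde C$ has diameter at least $\varepsilon'=\varepsilon/(4N)$. By Lemma~\ref{lem:Bourgain}, $O\supset\sum_i\lambda_iS_i$ with $S_i=\{y\in\tilde C:\operatorname{Re}g_i(y)>a_i\}$ and $a_i<\sup_{\tilde C}\operatorname{Re}g_i=\sup_{\mathbb TC_0}\operatorname{Re}g_i$. Choose $\omega_i\in\mathbb T$ with $\sup_{C_0}\operatorname{Re}(\omega_ig_i)>a_i$. Then $S_i^0=\{y\in C_0:\operatorname{Re}(\omega_ig_i)(y)>a_i\}$ is a slice of $C_0$ and $\omega_iS_i^0\subset S_i$. Different phases could cancel, so we keep only indices with nearly equal phases: choose $l$ such that $I=\{i:\omega_i\in\mathbb T_l\}$ has weight $\mu=\sum_{i\in I}\lambda_i\ge1/N$, and fix $\omega\in\mathbb T_l$. The ccs $\sum_{i\in I}(\lambda_i/\mu)S_i^0$ has diameter at least $\varepsilon$, so there are $y_i,y_i'\in S_i^0$ $(i\in I)$ with $\|\sum_{i\in I}\lambda_i(y_i-y_i')\|\ge\mu\varepsilon/2$.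 Take $y_i=y_i'\in S_i^0$ for $i\notin I$. The points $\sum_i\lambda_i\omega_iy_i$ and $\sum_i\lambda_i\omega_iy_i'$ of $O$ are at distance at least $\mu\varepsilon/2-\sum_{i\in I}2\lambda_i|\omega_i-\omega|\ge\mu\varepsilon/4\ge\varepsilon'$. This is the step for which large slices would not suffice: large ccs are needed.

\medskip\noindent\emph{Step 2: separability.} Put $4\rho=\varepsilon'/3$. Let $d\in\tilde C$. By Step 1, every relatively weakly open neighborhood of $d$ has two points at distance more than $8\rho$, one of which is at distance at least $4\rho$ from $d$. So $d$ is in the weak closure of $A=\{y\in\tilde C:\|y-d\|\ge4\rho\}$. By Kaplansky's theorem \cite[\S24.1]{Koethe}, $d$ is in the weak closure of a countable set $A_d\subset A$. (For each $n$, the sets $\{(f_1,\dots,f_n):|f_i(y-d)|<1/n\text{ for all }i\}$, $y\in A$, form an open cover of the $w^*$-compact space $(B_{Y^*})^n$; collect the points $y$ of a finite subcover for every $n$.) Let $\mathbb F$ be $\mathbb Q$ or $\mathbb Q+i\mathbb Q$ according to $\mathbb K$. Let $G_0$ be a point of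 $\tilde C$, and let $G_{j+1}$ consist of $G_j$, the sets $A_d$ for $d\in G_j$, and all finite sums $\sum_iq_iy_i$ with $y_i\in G_j$, $q_i\in\mathbb F$, $\sum_i|q_i|\le1$. Then $G=\bigcup_jG_j\subset\tilde C$ is countable, and its norm closure $C$ is separable, closed and absolutely convex. A nonempty relatively weakly open subset of $C$ is relatively norm open, so it contains some $d\in G$, and then also a point of $A_d\subset C$. Its diameter is at least $4\rho$. Since $\operatorname{diam}C\le2$, $\rho\le\frac12$.
\end{proof}

The next lemma replaces the identity $z=\frac12(z+\frac12e_n)+\frac12(z-\frac12e_n)$: each point of $C$ is nearly an average of points that old functionals do not distinguish from it and that are far from everything constructed so far.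

\begin{lemma}\label{lem:average}
Let $d\in C$, $\Psi\subset Y^*$ finite, $E\subset Y$ a finite-dimensional subspace and $\delta>0$. There are a finite set $M\subset C$ and convex weights $(\lambda_y)_{y\in M}$ such that $\|\sum_{y\in M}\lambda_yy-d\|\le\delta$ and, for $y\in M$, $\operatorname{dist}(y,E)\ge\rho$ and $|\psi(y-d)|\le\delta$ for all $\psi\in\Psi$.
\end{lemma}

\begin{proof}
Let $U=\{y\in C:|\psi(y-d)|<\delta\text{ for }\psi\in\Psi\}$ and $G=\{y\in U:\operatorname{dist}(y,E)\ge\rho\}$. It suffices to show $d\in\overline{\operatorname{co}}\,G$. If not, there is a relatively weakly open set $O$ with $d\in O\subset U\setminus G$: take $O=U$ if $G=\emptyset$, and otherwise $O=\{y\in U:\operatorname{Re}f(y)>\sup_G\operatorname{Re}f\}$, where $f\in Y^*$ separates $d$ from $\overline{\operatorname{co}}\,G$. By (F2), $O$ is covered by closed balls $B_1,\dots,B_N$ of radius $\frac32\rho$. Closed balls are weakly closed, so $O_0=O$ and $O_i=O\setminus(B_1\cup\dots\cup B_i)$ are relatively weakly open. If $i\ge1$ is the first index with $O_i=\emptyset$, then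 $\emptyset\ne O_{i-1}\subset B_i$ has diameter at most $3\rho<4\rho$, contrary to Lemma~\ref{lem:C}.
\end{proof}

\subsection*{The construction}

The point $z_0$ is not known in advance, so competitors must be prepared near every point of a dense sequence, and at every \emph{level} $n$, since only at a high level will the functionals be small at $z_0$. Put $\eta=\frac1{100}$, $w_n=200^{-n}$ for $n\ge0$, $r=\rho/32$, $\kappa=64/r$, $\sigma=10^{-8}\rho$. The gain at level $n$ will be of order $c\eta w_n\rho$, and the accuracy $\delta_n\in(0,\rho/100]$ at that level is chosen to be negligible against it: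
\begin{equation}\label{eq:delta}
\kappa\sqrt{\delta_n}+3\delta_n<\tfrac c{16}\,\eta w_n\rho\qquad(n\ge1).
\end{equation}
Let $(d_j)_{j\ge1}$ be dense in $C$ and let $Y_1$ be the closed linear span of $C$. Let $q\mapsto(n_q,i_q,h_q)$ be a bijection from $\mathbb N$ onto $\mathbb N\times\mathbb N\times\{1,2\}$, so that each pair (level, index of a dense point) is treated at two different steps. Let $N_q=\max_{q'\le q}\max(q',n_{q'},i_{q'})$. At step $q$ put
\[
E^q=\operatorname{span}\Big(\{d_1,\dots,d_{N_q}\}\cup\bigcup_{q'<q}M_{q'}\Big),\qquad\Psi^q=\Big\{\theta_y:y\in\bigcup_{q'<q}M_{q'}\Big\},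
\]
let $M_q$ and $(\lambda_y)_{y\in M_q}$ be given by Lemma~\ref{lem:average} for $d_{i_q}$, $\Psi^q$, $E^q$, $\delta_{n_q}$, and for $y\in M_q$ let $\theta_y\in B_{Y^*}$ be given by (F1): $\theta_y|_{E^q}=0$ and $\theta_y(y)\ge\rho$. Since $M_q$ is disjoint from $E^q$, the sets $M_q$ are pairwise disjoint and the notation $\theta_y$ is unambiguous. The spaces $E^q$ increase, and their union contains every $d_j$, so it is dense in $Y_1$.

Let $\Theta_0=\mathbb Tu$. For $n\ge1$ let $F_n=\{\omega\theta_y:\omega\in\mathbb T,\ y\in M_q,\ n_q=n\}$, and let $\Theta_n$ be the $w^*$-closure of $\{0\}\cup F_n$ in $Z^*$. The sets $\Theta_n$ are $\mathbb T$-invariant $w^*$-compact subsets of $B_{Z^*}$; in the model they are $\{\pm e_n^*\}$. Since $N_q\ge n_q$,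
\begin{equation}\label{eq:vanish}
\text{for }n\ge1,\text{ every }p\in\Theta_n\text{ vanishes on }\mathbb K\oplus\operatorname{span}(d_1,\dots,d_n).
\end{equation}

\begin{lemma}\label{lem:noninter}
Let $q\ge1$, $y\in M_q$, $n\ge0$ and $p\in\Theta_n$. Then $|p(0,y-d_{i_q})|\le\delta_{n_q}$, unless $n=n_q$ and $p\in\mathbb T\{\theta_{y'}:y'\in M_q\}$.
\end{lemma}

\begin{proof}
For $n=0$ or $p=0$ the left side is $0$. Let $p=\omega\theta_{y'}\in F_n$ with $y'\in M_{q'}$. If $q'<q$, then $\theta_{y'}\in\Psi^q$ and the bound holds by the choice of $M_q$. If $q'>q$, then $y$ and $d_{i_q}$ lie in $E^{q'}$, where $p$ vanishes. If $q'=q$, we are in the excepted case. Finally, let $p\in\Theta_n\setminus(F_n\cup\{0\})$. For each $q_0$, the union of $\{0\}$ and the part of $F_n$ coming from steps before $q_0$ is a finite union of compact sets and does not contain $p$. So $p$ is in the $w^*$-closure of the part coming from steps $q'\ge q_0$, and therefore vanishes on $E^{q_0}$. Hence $p$ vanishes on $Y_1$, which contains $y-d_{i_q}$.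
\end{proof}

Define $D_1=\{\lambda\in\mathbb K:|\lambda|\le1\}\times C$ and
\[
D=\overline{\operatorname{co}}(D_1\cup rB_Z),\qquad\Lambda=\Big\{\eta\sum_{n\ge0}w_np_n:p_n\in\Theta_n\Big\},\qquad\phi_n(z)=\max_{p\in\Theta_n}|p(z)| .
\]
The set $D$ is closed and absolutely convex with $rB_Z\subset D\subset B_Z$. The set $\Lambda$ is the image of the compact space $\prod_n\Theta_n$ under a $w^*$-continuous map (at each $z$ the series converges uniformly), and $\|k\|\le1.01\eta$ on $\Lambda$. So $(r,D,\Lambda)$ is admissible. Each $p_n(z)$ can be rotated to have the phase of $\beta$, hence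
\begin{equation}\label{eq:max}
\max_{k\in\Lambda}|\beta+k(z)|=|\beta|+\eta\sum_{n\ge0}w_n\phi_n(z).
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:nonSR}]
We have $\sigma\le10^{-5}r$, $\sigma\le c\eta/1000$ and $\sigma\le c\rho/64$. Suppose that $T_0+P$ with $\|P\|_0\le\sigma$ attains its numerical radius, and take $z_0$, $k_0=\eta\sum_nw_np_n^0$ with $p_n^0\in\Theta_n$, $\beta_0$, $m$, $W$ from Proposition~\ref{prop:M}. By \eqref{eq:active0} and \eqref{eq:max},
\[
1=\operatorname{Re}\beta_0+\eta\sum_nw_n\operatorname{Re}p_n^0(z_0)\le|\beta_0|+\eta\sum_nw_n\phi_n(z_0)\le1,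
\]
so equality holds term by term. As $|\beta_0-1|\le0.02$,
\begin{equation}\label{eq:eq}
\beta_0>0,\qquad p_n^0(z_0)=\phi_n(z_0)\quad(n\ge0),
\end{equation}
and $\beta(z)>0$ for all $z\in D$.

\medskip\noindent\emph{Step 1: $z_0$ has a large part in $D_1$.} Let $p_0^0=\omega_0u$ and $z=(\bar\omega_0,0)\in D_1$. By \eqref{eq:vanish}, $k_0(z)=\eta$, so $W(z)\ge m\eta-2\sigma$. Apply \eqref{eq:M} with $t=0$ and a $k$ with $|\beta(z)+k(z)|=1$: as $2\sigma\|k-k_0\|\le\sigma$, we get $W(z_0)\ge m\eta-3\sigma$. Since $\sigma\le c\eta/1000\le m\eta/500$, we have $W(z_0)\ge0.994\,m\eta$, while $W\le1.01\,m\eta+2\sigma\le1.014\,m\eta$ on $B_Z$. Both $D_1$ and $rB_Z$ are convex, so $z_0=\lim_j[\mu_jz_j+(1-\mu_j)re_j]$ with $z_j\in D_1$, $e_j\in B_Z$, $\mu_j\in[0,1]$. Applying $W$ gives $\liminf_j(\mu_j+(1-\mu_j)r)\ge0.994/1.014>0.98$. As $r\le\frac1{64}$, we have $\mu_j\ge\frac12$ for large $j$.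

\medskip\noindent\emph{Step 2: a level that is small at $z_0$.} By \eqref{eq:vanish}, $\phi_n(z_0)\le\operatorname{dist}(z_0,\mathbb K\oplus\operatorname{span}(d_1,\dots,d_n))$, which tends to $\operatorname{dist}(z_0,\mathbb K\oplus Y_1)$. This distance is at most $r$, because it is at most $r$ on $\operatorname{co}(D_1\cup rB_Z)$. Fix $n\ge1$ with $\phi_n(z_0)\le2r$.

\medskip\noindent\emph{Step 3: choice of the step $q$.} By Step 1 there are $\mu\ge\frac12$, $(\lambda,d')\in D_1$ and $e\in B_Z$ with $\|z_0-\mu(\lambda,d')-(1-\mu)re\|\le\delta_n$. Choose $i$ with $\|d_i-d'\|\le\delta_n$ and put $\zeta=\mu(\lambda,d_i)+(1-\mu)re$, so $\|\zeta-z_0\|\le2\delta_n$. We need Lemma~\ref{lem:noninter} for $p_n^0$, which might be an excepted functional; this is why each pair $(n,i)$ was treated twice. If $q<q'$, $y\in M_q$, $y'\in M_{q'}$, then $\theta_{y'}(y)=0$ while $\theta_y(y)\ge\rho$, so $\mathbb T\theta_y\cap\mathbb T\theta_{y'}=\emptyset$. Hence for at least one of the two steps $q$ with $(n_q,i_q)=(n,i)$ we have $p_n^0\notin\mathbb T\{\theta_y:y\in M_q\}$.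 Fix such a $q$.

\medskip\noindent\emph{Step 4: the competitors.} For $y\in M_q$ let $z_y=\mu(\lambda,y)+(1-\mu)re\in D$; then $z_y-\zeta=\mu(0,y-d_i)$. By Lemma~\ref{lem:noninter}, $|p(z_y)-p(z_0)|\le3\delta_n$ for all $p\in\Theta_l$ with $l\ne n$, and for $p=p_n^0$. For $l\ne n$ this gives $\phi_l(z_y)\le\phi_l(z_0)+3\delta_n$ and, by \eqref{eq:eq},
\begin{equation}\label{eq:stillactive}
\operatorname{Re}p_l^0(z_y)\ge\phi_l(z_0)-3\delta_n\ge\phi_l(z_y)-6\delta_n ,
\end{equation}
so $p^0_l$ is still nearly optimal at $z_y$. At level $n$ it is not. Choose $p'\in\Theta_n$ with $p'(z_y)=\phi_n(z_y)$. Since $\theta_y\in\Theta_n$, we have $\phi_n(z_y)\ge\mu\theta_y(y)-r\ge\frac\rho2-r$, whereas $|p_n^0(z_y)|\le2r+3\delta_n$. Therefore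
\[
\operatorname{Re}(p'-p_n^0)(z_y)\ge\tfrac\rho2-3r-3\delta_n\ge\big(\tfrac12-\tfrac3{32}-\tfrac3{100}\big)\rho\ge\tfrac\rho4 .
\]
Let $k'=k_0+\eta w_n(p'-p_n^0)\in\Lambda$ and $\beta=\beta(z_y)>0$. By \eqref{eq:max}, $\beta+\eta\sum_lw_l\phi_l(z_y)=1$, so \eqref{eq:stillactive} gives $\operatorname{Re}(\beta+k'(z_y))\ge1-6\eta\delta_n\sum_lw_l\ge1-\delta_n$. Now \eqref{eq:M} with $k=k'$, $t=\delta_n$ and $\|k'-k_0\|\le2\eta w_n$ yields
\[
W(z_y-z_0)\le-\tfrac c2\,\eta w_n\tfrac\rho4+4\sigma\eta w_n+\kappa\sqrt{\delta_n}\le-\tfrac c{16}\,\eta w_n\rho+\kappa\sqrt{\delta_n}\qquad(y\in M_q).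
\]

\medskip\noindent\emph{Step 5: averaging.} We have $\|\sum_y\lambda_yz_y-z_0\|\le\mu\|\sum_y\lambda_yy-d_i\|+2\delta_n\le3\delta_n$. Averaging the last inequality and using $|W(\cdot)|\le\|\cdot\|$, we obtain $-3\delta_n\le-\frac c{16}\eta w_n\rho+\kappa\sqrt{\delta_n}$, which contradicts \eqref{eq:delta}.
\end{proof}

\section{Strongly regular spaces without the RNP}\label{sec:SR}

\begin{proposition}\label{prop:SR}
If $Y$ is strongly regular and fails the RNP, there are an admissible triple $(r,D,\Lambda)$ for $Z=\mathbb K\oplus Y$ and $\sigma>0$ such that no operator $T_0+P$ with $\|P\|_0\le\sigma$ attains its numerical radius.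
\end{proposition}

Now only slices are known to be large, and Lemma~\ref{lem:average}, which rests on large weakly open sets, is not available. Strong regularity turns from an obstacle into a tool. Since ccs can be made small, averages taken along a tree of nested slices converge in norm, and we obtain a \emph{bush}: a tree of points, each the exact average of its children. Large slices provide functionals that tell the children apart. The set $\Lambda$ is indexed by the branches, and \eqref{eq:M} will force $z_0$ into a nested sequence of closed convex sets along one branch, arranged to have empty intersection.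

\subsection*{Large slices}

A space all of whose separable closed subspaces have the RNP has the RNP \cite{DU}. So $Y$ has a separable closed subspace $Y_1$ containing a non-dentable set $N$, which we scale into $B_Y$: for some $\rho>0$, every $y\in N$ lies in $\overline{\operatorname{co}}\{y'\in N:\|y'-y\|\ge4\rho\}$, and $\rho\le\frac12$. Let $C=\overline{\operatorname{co}}\,N\subset Y_1\cap B_Y$. \emph{Every slice of $C$ has diameter at least $4\rho$.} Indeed, a slice $\{y\in C:\operatorname{Re}g(y)>a\}$ contains some $y\in N$ because $\sup_C\operatorname{Re}g=\sup_N\operatorname{Re}g$; if it contained no $y'\in N$ with $\|y'-y\|\ge4\rho$, then $\operatorname{Re}g\le a$ on all such $y'$, hence at $y$. In this section ``slice'' means slice of $C$ unless another set is named.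

\begin{lemma}\label{lem:far}
If $S$ is a slice and $E\subset Y$ is a finite-dimensional subspace, then $\operatorname{dist}(y,E)\ge\rho$ for some $y\in S$.
\end{lemma}

\begin{proof}
Otherwise (F2) covers $S$ by closed balls $B_1,\dots,B_N$ of radius $\frac32\rho$. Removing balls from a slice does not leave a slice, so we argue with convex hulls. Put $C_i=C\cap B_i$ and $C_0=C\setminus S$; these sets are closed and convex, they cover $C$, and $C_0\ne C$. Let $I\subset\{1,\dots,N\}$ be minimal with $C=\overline{\operatorname{co}}(C_0\cup\bigcup_{i\in I}C_i)$. Then $I\ne\emptyset$; fix $i_0\in I$ and let $R=\overline{\operatorname{co}}(C_0\cup\bigcup_{i\in I\setminus\{i_0\}}C_i)$. By minimality $R\ne C$, so $C_{i_0}\ne\emptyset$. If $R=\emptyset$, then $C=C_{i_0}$ has diameter at most $3\rho$, which is impossible. Otherwise separate a point of $C\setminus R$ from $R$: there is $f\in Y^*$ with $\Delta=\sup_C\operatorname{Re}f-\sup_R\operatorname{Re}f>0$. Let $y\in S(C,f,\tau)$ and write $y=\lim_j y_j$, $y_j=\lambda_ja_j+(1-\lambda_j)b_j$ with $a_j\in C_{i_0}$,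 $b_j\in R$, $\lambda_j\in[0,1]$. From $\operatorname{Re}f(y_j)\le\sup_C\operatorname{Re}f-(1-\lambda_j)\Delta$ we get $\limsup_j(1-\lambda_j)\le\tau/\Delta$, and $\|y_j-a_j\|\le2(1-\lambda_j)$; so $\operatorname{dist}(y,C_{i_0})\le2\tau/\Delta$. Thus $\operatorname{diam}S(C,f,\tau)\le3\rho+4\tau/\Delta<4\rho$ for small $\tau$, a contradiction.
\end{proof}

Lemma~\ref{lem:far} and (F1) give a functional that is large at one point of a slice. The next lemma spreads such a bound from a point to a whole subslice, provided the point lies deep enough.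

\begin{lemma}\label{lem:core}
Let $S$ be a slice and $\delta\in(0,1]$. There is a slice $S^\delta\subset S$ such that for every $h\in B_{Y^*}$ and every $y_0\in S^\delta$ there is a slice $S'\subset S$ with $\operatorname{Re}h\ge\operatorname{Re}h(y_0)-\delta$ on $S'$.
\end{lemma}

\begin{proof}
Let $S=S(C,g,\tau)$, $M=\sup_C\operatorname{Re}g$, $\nu=\tau/8$, $\tau_1=\nu\delta/2$. Put $S^\delta=S(C,g,\tau_1)$ and $S'=S(C,g+\nu h,\tau_1)$. For $y\in S'$,
\[
\operatorname{Re}g(y)+\nu\operatorname{Re}h(y)>\operatorname{Re}(g+\nu h)(y_0)-\tau_1>M-2\tau_1+\nu\operatorname{Re}h(y_0).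
\]
Since $\operatorname{Re}g(y)\le M$, this gives $\operatorname{Re}h(y)>\operatorname{Re}h(y_0)-\delta$. Since $|h|\le1$ on $C$, it gives $\operatorname{Re}g(y)>M-2\tau_1-2\nu\ge M-\frac38\tau$, so $y\in S$.
\end{proof}

The following lemma is one generation of the bush, and the only place where strong regularity is used.

\begin{lemma}\label{lem:split}
Let $S$ be a slice, $\varepsilon>0$, $\delta\in(0,1]$, $d\in Y$. There are slices $S_1,\dots,S_N\subset S$, weights $\lambda_i>0$ with $\sum_i\lambda_i=1$, and $\theta_i\in B_{Y^*}$ such that $\operatorname{diam}(\sum_i\lambda_iS_i)<\varepsilon$, $\theta_i(d)=0$, $\operatorname{Re}\theta_i\ge\rho-\delta$ on $S_i$, and $\operatorname{Re}\theta_i\le\delta$ on $S_j$ for $j\ne i$.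
\end{lemma}

\begin{proof}
Let $S=S(C,g,\tau)$, $M=\sup_C\operatorname{Re}g$ and $G=S(C,g,\tau/8)$.

\medskip\noindent\emph{Step 1: a small ccs whose slices lie in $S$.} By strong regularity the convex set $G$ has a ccs $\sum_j\mu_jR'_j$ of diameter less than $\varepsilon/2$. Each $R'_j$ is a slice of $G$, hence nonempty and relatively weakly open in $C$, and so contains a ccs of $C$ by Lemma~\ref{lem:Bourgain}. Substituting, we get slices $R_i$ of $C$ and weights $\lambda_i'$ with $\sum_i\lambda_i'R_i\subset G$ and $\operatorname{diam}\sum_i\lambda'_iR_i<\varepsilon/2$. Only the combination lies in $G$; a single $R_i$ may be far from $S$. Put $h=g/(1+\|g\|)$ and $\delta'=\min\{1,\tau/(8(1+\|g\|))\}$. Call $i$ \emph{good} if $R_i^{\delta'}$ contains a point $y_i$ with $\operatorname{Re}g(y_i)\ge M-\tau/2$, and fix such a $y_i$. Otherwise call $i$ \emph{bad} and fix any $y_i\in R_i^{\delta'}$; then $\operatorname{Re}g(y_i)<M-\tau/2$. Since $\sum_i\lambda'_iy_i\in G$, we have $\sum_i\lambda'_i(M-\operatorname{Re}g(y_i))<\tau/8$ with nonnegative terms, so the bad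 indices have total weight less than $\frac14$. Discard them, renumber the good indices as $1,\dots,N$ and normalize their weights to $\lambda_i$. Fixing the points $y_i$ for bad $i$ shows that $\operatorname{diam}\sum_{i\le N}\lambda_iR_i\le\frac43\cdot\frac\varepsilon2<\varepsilon$. For good $i$, Lemma~\ref{lem:core} gives a slice $S_i\subset R_i$ on which $\operatorname{Re}g\ge\operatorname{Re}g(y_i)-\tau/8>M-\tau$, so $S_i\subset S$.

\medskip\noindent\emph{Step 2: the functionals.} Treat $i=1,\dots,N$ in turn, shrinking the slices; shrinking preserves every property already obtained. Let $S_1,\dots,S_N$ be the current slices. Choose $y_j\in S_j^\delta$ for $j\ne i$, let $E=\operatorname{span}(\{d\}\cup\{y_j:j\ne i\})$, and by Lemma~\ref{lem:far} choose $y_i\in S_i^\delta$ with $\operatorname{dist}(y_i,E)\ge\rho$. Take $\theta_i$ from (F1): $\theta_i|_E=0$, $\theta_i(y_i)\ge\rho$. Lemma~\ref{lem:core} with $h=\theta_i$ gives a slice in $S_i$ on which $\operatorname{Re}\theta_i\ge\rho-\delta$, and with $h=-\theta_i$ a slice in $S_j$ on which $\operatorname{Re}\theta_i\le\delta$.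 Replace the slices by these.
\end{proof}

\subsection*{The bush}

Let $(d_n)_{n\ge1}$ be dense in $Y_1$ and put $\delta=\rho/8\le\frac1{16}$. In a rooted tree, $|s|$ is the level of the node $s$ (the root has level $0$), $s\ge p$ means that $s$ is $p$ or a descendant of $p$, and distinct children of one node are \emph{siblings}. A \emph{branch} $\mathbf b$ is an infinite path from the root, and $\mathbf b|n$ is its node of level $n$.

\begin{lemma}\label{lem:bush}
There are a finitely branching rooted tree without terminal nodes, points $y_s\in Y_1\cap B_Y$ for all nodes $s$, and weights $\lambda_p>0$ and functionals $\theta_p\in B_{Y^*}$ for all nodes $p$ other than the root, such that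
\begin{itemize}
\item[(B1)] $\sum_p\lambda_p=1$ and $y_s=\sum_p\lambda_py_p$, the sums running over the children $p$ of $s$;
\item[(B2)] $\theta_p(d_{|p|})=0$;
\item[(B3)] if $s\ge p$, then $\operatorname{Re}\theta_p(y_s)\ge7\delta$, and $\operatorname{Re}\theta_{p'}(y_s)\le\delta$ for every sibling $p'$ of $p$.
\end{itemize}
\end{lemma}

\begin{proof}
Attach the slice $C$ to the root. If a node $s$ of level $n-1$ carries the slice $S_s$, apply Lemma~\ref{lem:split} with $S_s$, $\varepsilon=2^{-n}$, $\delta$ and $d_n$; the resulting slices, weights and functionals define the children $p$ of $s$ with $S_p\subset S_s$, $\lambda_p$, $\theta_p$. Pick $a_s\in S_s$ for every node. For $s'\ge s$ let $\lambda(s'|s)$ be the product of the weights $\lambda_p$ over $s'\ge p\ge s$, $p\ne s$, and for $n\ge|s|$ let $y_s^{(n)}=\sum\lambda(s'|s)a_{s'}$, the sum over $s'\ge s$ with $|s'|=n$. This is a convex combination of points of $S_s$, so $y_s^{(n)}\in S_s$. For $n>|s|$,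
\[
y_s^{(n)}-y_s^{(n+1)}=\sum_{q\ge s,\,|q|=n-1}\lambda(q|s)\sum_{p\text{ child of }q}\lambda_p\big(a_p-y_p^{(n+1)}\big),
\]
and each inner sum is a difference of two elements of $\sum_p\lambda_pS_p$, so it has norm less than $2^{-n}$. Hence $y_s=\lim_ny_s^{(n)}$ exists and lies in $\overline{S_s}\subset C$. Letting $n\to\infty$ in $y_s^{(n)}=\sum_p\lambda_py_p^{(n)}$ gives (B1). If $s\ge p$, then $y_s\in\overline{S_p}$, which gives (B3) since $\rho-\delta=7\delta$.
\end{proof}

Put $\hat y_s=(1,y_s)\in B_Z$, $\eta=\delta/25$, $w_n=(\delta^2/32)^n$, $r=\frac14$, $\kappa=64/r$, $\sigma=c\eta\delta^2/100$, and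
\[
w_\Sigma=\sum_{n\ge1}w_n\le\frac{\delta^2}{16},\qquad t_n=2\eta\sum_{j>n}w_j\le2\eta\,\frac{\delta^2}{16}\,w_n\le\eta\delta w_n .
\]
The weights decrease so fast that the first level at which two branches differ dominates all later ones. Define
\[
k_{\mathbf b}=\eta\Big(u+\sum_{n\ge1}w_n\theta_{\mathbf b|n}\Big),\qquad\Lambda=\{k_{\mathbf b}:\mathbf b\text{ a branch}\},
\]
\[
D=\overline{\operatorname{co}}\big(\{\omega\hat y_s:\omega\in\mathbb T,\ s\text{ a node}\}\cup\tfrac14B_Z\big).
\]
The branches form a closed subset of the product of the finite levels, hence a compact space, and $\|k_{\mathbf b}-k_{\mathbf b'}\|\le t_n$ if $\mathbf b|n=\mathbf b'|n$. So $\Lambda$ is norm compact, with $\|k\|\le\eta(1+w_\Sigma)\le2\eta\le\frac1{200}$, and $(r,D,\Lambda)$ is admissible. Unlike in Section~\ref{sec:nonSR}, $\Lambda$ is not $\mathbb T$-invariant: (B3) controls real parts only, so it is useful at $\omega\hat y_s$ only for $\omega$ near $1$, and the term $\eta u$ will penalize the other phases.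

Suppose $\mathbf b$ and $\mathbf b'$ agree exactly up to level $l$, $s=\mathbf b|n$ with $n>l$, and $|\omega-1|\le\delta$. The nodes $p=\mathbf b|(l+1)$ and $p'=\mathbf b'|(l+1)$ are siblings and $s\ge p$, so $\operatorname{Re}(\theta_p-\theta_{p'})(\omega y_s)\ge7\delta-\delta-2\delta=4\delta$. The levels beyond $l+1$ contribute at most $t_{l+1}\le\eta\delta w_{l+1}$ in norm. Therefore
\begin{equation}\label{eq:branch}
\operatorname{Re}(k_{\mathbf b}-k_{\mathbf b'})(\omega\hat y_s)\ge2\eta\delta w_{l+1},\qquad\|k_{\mathbf b}-k_{\mathbf b'}\|\le3\eta w_{l+1}.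
\end{equation}
As in the model, gain and loss are proportional to the same weight.

\begin{proof}[Proof of Proposition~\ref{prop:SR}]
We have $\sigma=10^{-5}\eta\delta^2\le10^{-5}r$ and $\sigma\le c\delta/12$. Suppose that $T_0+P$ with $\|P\|_0\le\sigma$ attains its numerical radius, and take $z_0$, $k_0=k_{\mathbf b_0}$, $\beta_0$, $m$, $W$ from Proposition~\ref{prop:M}.

\medskip\noindent\emph{Step 1: nearly active functionals.} \emph{Let $|s|=n\ge1$, $|\omega-1|\le\delta$, $z=\omega\hat y_s$, $\beta=\beta(z)$, and let $\mathbf b$ be a branch through $s$. Then $|\beta+k_{\mathbf b}(z)|\ge1-t_n$.} Let $\nu=\beta_0/|\beta_0|=\beta/|\beta|$. From $|\beta_0-1|=|k_0(z_0)|\le2\eta$ we get $|\nu-1|\le|\nu-\beta_0|+|\beta_0-1|\le4\eta$, and from $\max_k|\beta+k(z)|=1$ we get $|\beta-\nu|=\big||\beta|-1\big|\le2\eta$. So $b=\beta+k_{\mathbf b}(z)$ satisfies $|b-1|\le8\eta$, and moduli can be compared through real parts. Let $\mathbf b'$ be a branch not through $s$; it agrees with $\mathbf b$ exactly up to some level $l<n$. With $a=(k_{\mathbf b'}-k_{\mathbf b})(z)$,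 \eqref{eq:branch} and $4\delta=100\eta$ give
\[
|b+a|^2-|b|^2\le2\operatorname{Re}a+16\eta|a|+|a|^2\le\eta w_{l+1}(-4\delta+48\eta+9\eta)<0 .
\]
Thus $|\beta+k_{\mathbf b'}(z)|<|b|\le1$, so the maximum $1$ is attained at a branch $\mathbf b''$ through $s$, and $\|k_{\mathbf b}-k_{\mathbf b''}\|\le t_n$.

\medskip\noindent\emph{Step 2: $W$ at points with phase near $1$.} Let $|s|=n\ge1$ and $|\omega-1|\le\delta$. If $s=\mathbf b_0|n$, then \eqref{eq:M} with $k=k_0$ and $t=t_n$ gives $W(\omega\hat y_s)\le W(z_0)+\kappa\sqrt{t_n}$. Otherwise a branch $\mathbf b$ through $s$ agrees with $\mathbf b_0$ exactly up to a level $l<n$, and \eqref{eq:M} with $k=k_{\mathbf b}$, together with \eqref{eq:branch} and $6\sigma\le c\delta/2$, gives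
\begin{equation}\label{eq:off}
W(\omega\hat y_s)-W(z_0)\le(-c\delta+6\sigma)\eta w_{l+1}+\kappa\sqrt{t_n}\le-\tfrac c2\,\eta\delta w_{l+1}+\kappa\sqrt{t_n}.
\end{equation}
In both cases $W(\omega\hat y_s)\le W(z_0)+\kappa\sqrt{t_n}$.

\medskip\noindent\emph{Step 3: $W$ at the other generators of $D$.} Since $W(\hat y_s)\ge m\eta(1-w_\Sigma)-2\sigma$ for every node and $t_n\to0$, Step 2 with $\omega=1$ gives $W(z_0)\ge m\eta(1-w_\Sigma)-2\sigma$. If $|\omega-1|>\delta$, then $\operatorname{Re}\omega=1-\frac12|\omega-1|^2\le1-\frac12\delta^2$ and $W(\omega\hat y_s)\le m\eta(\operatorname{Re}\omega+w_\Sigma)+2\sigma$, so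
\[
W(z_0)-W(\omega\hat y_s)\ge m\eta\big(\tfrac12\delta^2-2w_\Sigma\big)-4\sigma\ge\big(\tfrac3{16}-\tfrac4{100}\big)c\eta\delta^2\ge\tfrac1{10}c\eta\delta^2 .
\]
If $e\in B_Z$, then $W(\frac14e)\le\frac14m\eta(1+w_\Sigma)+\frac12\sigma$, so
\[
W(z_0)-W(\tfrac14e)\ge m\eta\big(\tfrac34-\tfrac54w_\Sigma\big)-\tfrac52\sigma\ge\tfrac12m\eta-3\sigma\ge\tfrac1{10}c\eta\ge\tfrac1{10}c\eta\delta^2 .
\]

\medskip\noindent\emph{Step 4: $z_0$ follows the branch $\mathbf b_0$.} Write $z_0=\lim_j\zeta_j$, where $\zeta_j$ is a convex combination of points $\omega\hat y_s$ and one point of $\frac14B_Z$. By (B1), each $\omega\hat y_s$ is a convex combination of points $\omega\hat y_{s'}$ with $s'\ge s$ of any prescribed deeper level, so we may assume that all nodes occurring in $\zeta_j$ have the same level $n_j$ and that $n_j\to\infty$. This is what makes the error $\kappa\sqrt{t_{n_j}}$ vanish against a gain at a fixed level. Fix $L\ge1$, let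
\[
H_L=\{\omega\hat y_s:|\omega-1|\le\delta,\ s\ge\mathbf b_0|L\},\qquad\gamma_L=\min\{\tfrac c2\eta\delta w_L,\tfrac1{10}c\eta\delta^2\}>0,
\]
and let $\nu_j$ be the total weight in $\zeta_j$ of the terms $\omega\hat y_s$ with $|\omega-1|>\delta$ or $s\not\ge\mathbf b_0|L$, together with the term from $\frac14B_Z$. Let $n_j\ge L$. If $|\omega-1|\le\delta$ and $s\not\ge\mathbf b_0|L$, then $s$ is off $\mathbf b_0$ and \eqref{eq:off} applies with $l+1\le L$, so $w_{l+1}\ge w_L$. With Steps 2 and 3 this gives $W(\zeta_j)\le W(z_0)-\gamma_L\nu_j+\kappa\sqrt{t_{n_j}}$. Since $W(\zeta_j)\to W(z_0)$, we get $\nu_j\to0$. Normalizing the remaining terms gives a point of $\operatorname{co}H_L$ within $2\nu_j$ of $\zeta_j$. Hence $z_0\in\overline{\operatorname{co}}\,H_L$ for every $L\ge1$.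

\medskip\noindent\emph{Step 5: the intersection is empty.} Write $z_0=(\lambda_0,y)$; by Step 4, $y\in Y_1$. Let $\theta=\theta_{\mathbf b_0|L}$. By (B3), $\operatorname{Re}\theta\ge7\delta-\delta=6\delta$ on $H_L$, hence $\operatorname{Re}\theta(y)\ge6\delta$, and $\theta(d_L)=0$ by (B2). So $\|y-d_L\|\ge6\delta$ for all $L\ge1$, which contradicts the density of $(d_n)$ in $Y_1$.
\end{proof}

\section{Proofs of the main results}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Bounded subsets of finite-dimensional spaces are dentable, so $X$ is infinite-dimensional. By the Hahn--Banach theorem a three-dimensional subspace has a closed complement $Y$, and $X$ is isomorphic to $\mathbb K\oplus\mathbb K\oplus Z$ with $Z=\mathbb K\oplus Y$; we identify the two. If $Y$ had the RNP, so would $Y\oplus\mathbb K^3$ \cite{DU}; hence $Y$ fails the RNP. By Proposition~\ref{prop:nonSR} if $Y$ is not strongly regular, and by Proposition~\ref{prop:SR} if it is, there are an admissible triple and $\sigma>0$ such that no operator $T_0+P$ with $\|P\|_0\le\sigma$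 attains its numerical radius for $\|\cdot\|_B$. By \eqref{eq:equiv} the operator norms induced by $\|\cdot\|_0$ and $\|\cdot\|_B$ are equivalent, so these operators contain a ball of $\mathcal L(X,\|\cdot\|_B)$ centered at $T_0$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:char}]
The RNP is preserved by equivalent norms, so (a) implies (b) by the first result quoted in Section~\ref{sec:intro}. Rank-one operators are compact, so (b) implies (c). Theorem~\ref{thm:main} shows that (c) fails when (a) fails. In particular, (b) fails for every space without the RNP, which answers the question of \cite{notes}.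
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bollobas} Bollob\'as, Bull. London Math. Soc. \textbf{2} (1970).

\bibitem{DU} Diestel and Uhl, \emph{Vector Measures}.

\bibitem{Koethe} K\"othe, \emph{Topological Vector Spaces I}.

\bibitem{notes} \emph{Norm attaining compact operators}, \texttt{https://www.ugr.es/local/mmartins/material/2016-Korea-ILJU-school-NOTES.pdf}.

\end{thebibliography}
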